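# Merris' inequality for the permanent of a doubly stochastic matrix

## Doubly stochastic matrices of order two

For an $n\times n$ matrix $A=(a_{ij})$ the permanent is
$$\operatorname{per}(A)=\sum_{\sigma\in S_n}\prod_{k=1}^n a_{k\sigma(k)},$$
the determinant without its signs. Write $A(k|i)$ for $A$ with row $k$ and column $i$ deleted, and put
$$C_{ki}=\operatorname{per}A(k|i),\qquad s_i=\sum_{k}C_{ki},\qquad r_k=\sum_i C_{ki},\qquad p=\operatorname{per}(A).$$
I call the $C_{ki}$ the cofactors of $A$; $s_i$ and $r_k$ are the column and row sums of the matrix $C$. For $n=1$ the empty permanent $\operatorname{per}A(1|1)$ equals $1$. Let $\Omega_n$ be the set of $n\times n$ matrices with nonnegative entries in which every row and every column sums to $1$; these are the doubly stochastic matrices.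

A conjecture of Merris (1973), listed as Conjecture 18 in the thesis *Permanents Of Doubly Stochastic Matrices*, says: if $A\in\Omega_n$, then
$$n\operatorname{per}(A)\ \ge\ \min_i\sum_{j=1}^n\operatorname{per}(A(j|i))=\min_i s_i .$$
In words: fix a column, add up the permanents of the $n$ submatrices that avoid that column, and choose the column with the smallest total. Is this total at most $n\operatorname{per}(A)$? We shall prove that it is.

Two quick tests. For $A=I$ all $s_i=1$ and $n\operatorname{per}(A)=n$. For $A=J_n$, the matrix with all entries $1/n$, we have $\operatorname{per}J_n=n!/n^n$, while each cofactor is $(n-1)!/n^{n-1}=n!/n^n$. So every $s_i$ equals $n\operatorname{per}(J_n)$. There is equality, and the constant $n$ cannot be lowered.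

Now let $n=2$. A matrix in $\Omega_2$ has the form
$$A=\begin{pmatrix}a&1-a\\1-a&a\end{pmatrix},\qquad 0\le a\le1 .$$
The cofactors are the entries, so $s_1=s_2=1$, and
$$2\operatorname{per}(A)=2\bigl(a^2+(1-a)^2\bigr)=1+(2a-1)^2\ \ge\ 1 .$$
That proves the case $n=2$, with equality only for $A=J_2$.

This computation has no visible extension, so let us prove the case $n=2$ a second time. Let $a_1,a_2$ be the rows of $A$, and regard the permanent as a bilinear form in its rows, $Q(x,y)=\operatorname{per}(x,y)=x_1y_2+x_2y_1$. If $z_1+z_2=0$, then $Q(z,z)=2z_1z_2=-2z_1^2\le0$. The vector $z=a_1-a_2$ has coordinate sum $0$, so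
$$0\ge Q(a_1-a_2,a_1-a_2)=\operatorname{per}(a_1,a_1)+\operatorname{per}(a_2,a_2)-2p .$$
On the other hand $a_1+a_2=(1,1)$, so
$$2=Q(a_1+a_2,a_1+a_2)=\operatorname{per}(a_1,a_1)+\operatorname{per}(a_2,a_2)+2p\le 4p .$$
Hence $2p\ge1=s_i$.

What changes when $n\ge3$? The second proof used two facts. First, the form $Q$ is nonpositive on the hyperplane orthogonal, in the sense of $Q$, to a certain vector $w=(1,1)$. Second, $a_1-a_2$ lies in that hyperplane. We shall see that the first fact survives for every $n$, once two rows are left free and the others are frozen. The second fact fails, and this is where the work lies.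

## Permanents as bilinear forms with one positive eigenvalue

**Definition.** A symmetric bilinear form $Q$ on a finite-dimensional real space has at most one positive eigenvalue if its Gram matrix in some basis has at most one positive eigenvalue, counted with multiplicity. It is nonsingular if $Q(c,\cdot)=0$ forces $c=0$.

By Sylvester's law of inertia the basis does not matter. The number of positive eigenvalues is the largest dimension of a subspace on which $Q$ is positive definite.

**Lemma 1.** Let $Q$ be a symmetric bilinear form on a finite-dimensional real space with at most one positive eigenvalue. If $Q(w,w)>0$ and $Q(z,w)=0$, then $Q(z,z)\le0$. If moreover $Q(z,z)=0$, then $Q(z,\cdot)=0$.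

**Proof.** Suppose $Q(z,z)>0$. The vectors $z,w$ are linearly independent: $w\neq0$, and $z=cw$ would give $0=Q(z,w)=c\,Q(w,w)$, so $c=0$ and $z=0$. On $\operatorname{span}(z,w)$ we have $Q(\alpha z+\beta w,\alpha z+\beta w)=\alpha^2Q(z,z)+\beta^2Q(w,w)$, which is positive definite in dimension $2$. This contradicts the hypothesis.

Now let $Q(z,z)=0$, and let $x$ satisfy $Q(x,w)=0$. For every real $\varepsilon$ the vector $z+\varepsilon x$ is again orthogonal to $w$, so the first part gives
$$0\ge Q(z+\varepsilon x,z+\varepsilon x)=2\varepsilon Q(z,x)+\varepsilon^2Q(x,x).$$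
Divide by $\varepsilon>0$ and let $\varepsilon\to0$: $Q(z,x)\le0$. Divide by $\varepsilon<0$ and let $\varepsilon\to0$: $Q(z,x)\ge0$. So $Q(z,x)=0$. Also $Q(z,w)=0$. Every vector $v$ equals $\frac{Q(v,w)}{Q(w,w)}w$ plus a vector orthogonal to $w$, so $Q(z,v)=0$ for all $v$. $\square$

Write $\operatorname{per}(x_1,\dots,x_n)$ for the permanent of the matrix with rows $x_1,\dots,x_n$. It is multilinear and symmetric in the rows. Freeze all rows but two.

**Lemma 2.** Let $n\ge2$ and $c_3,\dots,c_n\in\mathbb R^n$, and let $Q(x,y)=\operatorname{per}(x,y,c_3,\dots,c_n)$ on $\mathbb R^n$.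

1. If all $c_m$ are entrywise positive, $Q$ is nonsingular with exactly one positive eigenvalue.
2. If all $c_m$ are entrywise nonnegative, $Q$ has at most one positive eigenvalue.

For $n=3$ one can see this directly. With $c=c_3$, the Gram matrix is
$$\begin{pmatrix}0&c_{(3)}&c_{(2)}\\c_{(3)}&0&c_{(1)}\\c_{(2)}&c_{(1)}&0\end{pmatrix},$$
where $c_{(i)}$ is the $i$-th coordinate of $c$. Its determinant $2c_{(1)}c_{(2)}c_{(3)}$ is positive, so the number of positive eigenvalues is $1$ or $3$. Its trace is $0$, so it is $1$.

**Proof of Lemma 2.**

**Step 1: part 2 follows from part 1.** Replace each $c_m$ by $c_m+\varepsilon\mathbf 1$, where $\mathbf 1$ is the all-ones vector and $\varepsilon>0$. By part 1 the form then has exactly one positive eigenvalue. Eigenvalues of a symmetric matrix depend continuously on its entries. If the limit at $\varepsilon=0$ had two positive eigenvalues, so would the form for small $\varepsilon$, a contradiction.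

**Step 2: set up an induction on $n$ for part 1.** For $n=2$ the Gram matrix is $\begin{pmatrix}0&1\\1&0\end{pmatrix}$, with eigenvalues $1$ and $-1$. Let $n\ge3$. For $x\in\mathbb R^n$ let $x^{(j)}\in\mathbb R^{n-1}$ be $x$ with coordinate $j$ deleted, and let
$$Q_j(u,v)=\operatorname{per}\bigl(u,v,c_3^{(j)},\dots,c_{n-1}^{(j)}\bigr)\qquad\text{on }\mathbb R^{n-1}.$$
The row $c_n$ has been left out, so there are $n-1$ rows. By the induction hypothesis each $Q_j$ is nonsingular with exactly one positive eigenvalue.

**Step 3: show that $Q$ is nonsingular.** Suppose $Q(c,\cdot)=0$. Expanding along the row $e_j$ (the standard basis vector),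
$$0=Q(c,e_j)=\operatorname{per}\bigl(c^{(j)},c_3^{(j)},\dots,c_n^{(j)}\bigr)=Q_j\bigl(c^{(j)},c_n^{(j)}\bigr)\qquad\text{for each }j .$$
Also $Q_j(c_n^{(j)},c_n^{(j)})>0$, because all rows in it are positive. So Lemma 1 applies to $Q_j$ with $w=c_n^{(j)}$ and $z=c^{(j)}$, and gives $Q_j(c^{(j)},c^{(j)})\le0$. If equality holds, then $Q_j(c^{(j)},\cdot)=0$, and nonsingularity of $Q_j$ gives $c^{(j)}=0$. Now expand $Q(c,c)$ along the row $c_n$:
$$0=Q(c,c)=\sum_j (c_n)_j\,Q_j\bigl(c^{(j)},c^{(j)}\bigr).$$
Every weight $(c_n)_j$ is positive and every term is at most $0$. So all terms vanish, every $c^{(j)}=0$, and $c=0$.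

**Step 4: count the positive eigenvalues by deformation.** For $0\le\theta\le1$ let $c_m(\theta)=\theta c_m+(1-\theta)\mathbf 1$. These vectors are positive, so by Step 3 the corresponding forms are all nonsingular. Their eigenvalues move continuously and never meet $0$, so the number of positive ones is the same at $\theta=1$ and at $\theta=0$. At $\theta=0$ the Gram matrix has entries $\operatorname{per}(e_i,e_j,\mathbf 1,\dots,\mathbf 1)$, which is $0$ for $i=j$ and $(n-2)!$ for $i\ne j$. This is $(n-2)!$ times the all-ones matrix minus the identity. The all-ones matrix minus the identity has eigenvalues $n-1$ (once) and $-1$ ($n-1$ times), so there is exactly one positive eigenvalue. $\square$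

## Row replacement, and the case of equal cofactor row sums

Let $A\ge0$ be $n\times n$ with rows $a_1,\dots,a_n$. Let $T_{kj}$ be the permanent of $A$ with row $k$ replaced by $a_j$. Expanding along row $k$,
$$T_{kj}=\sum_i a_{ji}C_{ki},\qquad\text{that is,}\quad T=CA^{\mathsf T},\qquad T_{kk}=p. \tag{1}$$
Hence the column sums of $T$ are
$$\sum_kT_{kj}=\sum_i a_{ji}s_i, \tag{2}$$
and if the column sums of $A$ are $1$, then the $k$-th row sum of $T$ is $\sum_jT_{kj}=\sum_i C_{ki}=r_k$.

For $k\neq l$ let $Q_{kl}(x,x')$ be the permanent of $A$ with rows $k,l$ replaced by $x,x'$. It is symmetric, and by Lemma 2 it has at most one positive eigenvalue. Directly from the definitions,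
$$Q_{kl}(a_k,a_j)=T_{lj},\quad Q_{kl}(a_l,a_j)=T_{kj},\quad Q_{kl}(a_k,a_l)=p,\quad Q_{kl}(a_k,e_i)=C_{li},\quad Q_{kl}(a_l,e_i)=C_{ki}. \tag{3}$$
Note the switch of indices: keeping $a_k$ in place leaves row $l$ free.

An example to keep at hand is
$$A=\begin{pmatrix}0&\frac12&\frac12\\ \frac12&\frac14&\frac14\\ \frac12&\frac14&\frac14\end{pmatrix},\qquad C=\frac18\begin{pmatrix}1&2&2\\2&2&2\\2&2&2\end{pmatrix},\qquad T=\frac1{16}\begin{pmatrix}4&3&3\\4&4&4\\4&4&4\end{pmatrix}. \tag{4}$$
Here $p=\frac14$, the $s_i$ are $\frac58,\frac34,\frac34$, and $np=\frac34$. The columns of $T$ sum to $\frac{12}{16},\frac{11}{16},\frac{11}{16}$, in agreement with (2).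

The second proof for $n=2$ now extends to every $A\in\Omega_n$ for which all the $r_k$ are equal, say $r_k=r$. This covers $n=2$, where $r=1$. It also covers circulant matrices: a circulant is unchanged when the row and column indices are shifted cyclically together, so $C_{k+1,i+1}=C_{ki}$ with indices modulo $n$.

Here is the argument. If $r=0$, all cofactors vanish and there is nothing to prove. Let $r>0$ and $k\ne l$. By (3), $Q_{kl}(a_k,\mathbf 1)=\sum_iC_{li}=r$ and $Q_{kl}(a_l,\mathbf 1)=\sum_iC_{ki}=r$. So $z=a_k-a_l$ satisfies $Q_{kl}(z,\mathbf 1)=0$. Since $a_k\le\mathbf 1$ entrywise and all terms of the expansion are nonnegative, $Q_{kl}(\mathbf 1,\mathbf 1)\ge Q_{kl}(a_k,\mathbf 1)=r>0$. Lemma 1 gives $Q_{kl}(z,z)\le0$, which by (3) reads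
$$T_{kl}+T_{lk}\le 2p. \tag{5}$$
Sum (5) over the $n(n-1)/2$ pairs and add the $n$ diagonal entries $T_{kk}=p$:
$$nr=\sum_{k,j}T_{kj}\le np+n(n-1)p=n^2p .$$
So $r\le np$. Finally the average of the $s_i$ is $\frac1n\sum_is_i=\frac1n\sum_kr_k=r$, and the minimum is at most the average.

## The average of the column sums can be exponentially too large

The sensible first plan for general $A\in\Omega_n$ is to prove (5) for all pairs, perhaps by other means. Summing would give $\sum_{k,i}C_{ki}=\sum_{k,j}T_{kj}\le n^2p$. Then $\frac1n\sum_is_i\le np$, which is more than Merris asks. The plan cannot work, because this stronger statement is false.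

**Proposition 4.** There are $A\in\Omega_n$ for which $n\operatorname{per}(A)<\frac1n\sum_{i,j}\operatorname{per}A(j|i)$, with the ratio of the two sides exponentially large in $n$.

The proof counts perfect matchings. If $B$ is the biadjacency matrix of a bipartite graph (rows and columns are the vertices of the two sides, an entry $1$ marks an edge), then $\operatorname{per}(B)$ is the number of perfect matchings. For example $K_{3,3}$ has $6$. Each edge lies in $2$ of them, so $K_{3,3}$ minus one edge has $6-2=4$.

**Step 1: build the graph.** Take a row vertex $u$, a column vertex $v$, and three chains, each of $L\ge1$ gadgets. A gadget is a $K_{3,3}$ minus one edge $rc$, where $r$ is a row vertex and $c$ a column vertex. In each chain number the gadgets $1,\dots,L$ and add the links $uc_1,\ r_1c_2,\ \dots,\ r_{L-1}c_L,\ r_Lv$. Each $c_g$ and each $r_g$ has degree $2$ inside its gadget and lies on exactly one link; $u$ and $v$ lie on three links each. So the graph is $3$-regular, with $n=3\cdot3L+1=9L+1$ vertices on each side. Put $A=\frac13B$ with $B$ its biadjacency matrix; then $A\in\Omega_n$.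

**Step 2: see how a matching meets a chain.** A gadget has three row and three column vertices, and only $r$ and $c$ can be matched outside. The numbers of row and column vertices matched inside are equal, so $r$ is matched by a link if and only if $c$ is. Moving along the chain, its links are all used or all unused. If the links are used, each gadget has a $K_{2,2}$ left, with $2$ perfect matchings; if not, each gadget has $4$.

**Step 3: count.** The vertex $u$ is matched into exactly one chain. In that chain all links are used, so its last link covers $v$; in the other two chains no link is used. This gives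
$$3\cdot2^L\cdot4^{2L}=3\cdot2^{5L}$$
perfect matchings. After deleting $u$ and $v$, the first link of each chain is gone, so no link is used, and there are $4^{3L}=2^{6L}$ perfect matchings.

**Step 4: compare.** Hence
$$\frac{\operatorname{per}A(u|v)}{\operatorname{per}A}=\frac{3^{-(n-1)}\,2^{6L}}{3^{-n}\cdot3\cdot2^{5L}}=2^L,\qquad \frac1n\sum_{i,j}\operatorname{per}A(j|i)\ \ge\ \frac{2^L}{n}\operatorname{per}A=\frac{2^L}{n^2}\cdot n\operatorname{per}A .$$
The right-hand side exceeds $n\operatorname{per}A$ once $2^L>(9L+1)^2$, for instance for $L=14$, since $16384>16129=127^2$. The ratio is at least $2^{(n-1)/9}/n^2$, which grows exponentially in $n$. $\square$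

So the minimum over $i$ may not be replaced by the average. One can see (5) break even sooner. Let $j$ be the row vertex $r_L$ of one of the chains, which is adjacent to $v$. By (1), $T_{uj}\ge\frac13C_{uv}=\frac13\,2^L p$, and this exceeds $2p$ already for $L=3$. In the derivation of (5) the step that fails is $Q_{kl}(a_k-a_l,\mathbf 1)=0$. The left side equals $r_l-r_k$, and the $r_k$ need not agree.

## Scaling the rows by a Perron vector

Two observations repair the argument.

First, what does the minimum give that the average does not? By (2), if the rows of $A$ sum to $1$, then every column sum of $T$ is a weighted average of the $s_i$, hence at least $\min_is_i$. A lower bound on all column sums of a nonnegative matrix is a lower bound on its spectral radius $\rho(T)$. So it is enough to bound $\rho(T)$ instead of the sum of all entries of $T$.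

Second, $\rho(T)$ behaves well under a change of $A$ that alters the row sums of $T$. Multiply each row $a_k$ by $y_k>0$, and let $D=\operatorname{diag}(y_1,\dots,y_n)$. For the new matrix $DA$, replacing row $k$ by $y_ja_j$ gives
$$T'_{kj}=\Bigl(\prod_{i\ne k}y_i\Bigr)y_jT_{kj}=\Bigl(\prod_iy_i\Bigr)\frac{y_j}{y_k}T_{kj},\qquad\text{i.e.}\quad T'=\Bigl(\prod_iy_i\Bigr)D^{-1}TD .$$
The permanent is also multiplied by $\prod_iy_i$, so $\rho(T)/p$ does not change when $p>0$. The row sums of $T'$ are all equal exactly when $Ty$ is a multiple of $y$. So we should choose for $y$ the Perron vector of $T$. The scaled matrix is no longer doubly stochastic, but the role of $\mathbf 1=\sum_ja_j$ can be played by $\sum_jy_ja_j$.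

A $2\times2$ example shows the effect. Let $a_1=(1,1)$ and $a_2=(t,t)$ with $t>0$. Then $p=2t$ and $T=\begin{pmatrix}2t&2t^2\\2&2t\end{pmatrix}$, so $T_{12}+T_{21}-2p=2(1-t)^2$, which violates (5) for $t\neq1$. But $y=(t,1)$ satisfies $Ty=4t\,y$, the scaled rows $y_1a_1=y_2a_2=(t,t)$ coincide, and $\rho(T)=4t=2p$.

We recall the facts about spectral radii that we need.

- Perron's theorem: if $T>0$ entrywise, then $\rho(T)$ is a positive eigenvalue with an entrywise positive eigenvector.
- If $T\ge0$ and all column sums of $T$ are at least $m\ge0$, then $\rho(T)\ge m$. Indeed $\mathbf 1^{\mathsf T}T\ge m\mathbf 1^{\mathsf T}$, hence $\mathbf 1^{\mathsf T}T^q\mathbf 1\ge nm^q$, and $\|T^q\|^{1/q}\to\rho(T)$ for the norm given by the sum of the absolute values of the entries.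
- If $T\ge0$ and $Ty=\lambda y$ with $y>0$, then $\rho(T)=\lambda$. Indeed, with $D=\operatorname{diag}(y)$ the nonnegative matrix $D^{-1}TD$ has all row sums $\lambda$, and the spectral radius is at most the largest row sum.
- $\rho(T)$ is continuous in the entries of $T$.

**Theorem 1.** For every nonnegative $n\times n$ matrix $A$, $\rho(T)\le n\operatorname{per}(A)$.

**Proof.** For $n=1$, $T=(p)$. Let $n\ge2$.

**Step 1: reduce to positive cofactors.** Both sides are continuous in $A$, and every nonnegative $A$ is the limit of the positive matrices with entries $a_{ij}+\varepsilon$. So it suffices to treat positive $A$. For later use we assume only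
$$C_{ki}>0\quad\text{for all }k,i, \tag{$\ast$}$$
which holds for positive $A$.

**Step 2: choose the weights.** Since $n\ge2$, each row of $A$ contributes a row to some $A(k|i)$. With column $i$ deleted, that row must still be nonzero by $(\ast)$. So all rows of $A$ are nonzero, and (1) gives $T>0$ entrywise; in particular $p=T_{11}>0$. By Perron's theorem there is $y>0$ with $Ty=\rho y$, where $\rho=\rho(T)$. Put
$$b_k=y_ka_k,\qquad w=\sum_jb_j .$$

**Step 3: check that $b_k-b_l$ is orthogonal to $w$.** Fix $k\ne l$. By (3) and $Ty=\rho y$,
$$Q_{kl}(b_k,w)=y_k\sum_jT_{lj}y_j=\rho\,y_ky_l=y_l\sum_jT_{kj}y_j=Q_{kl}(b_l,w).$$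
So $z=b_k-b_l$ satisfies $Q_{kl}(z,w)=0$.

**Step 4: apply Lemma 1.** The expansion $Q_{kl}(w,w)=\sum_{i,j}Q_{kl}(b_i,b_j)$ has nonnegative terms, so $Q_{kl}(w,w)\ge Q_{kl}(b_k,b_l)=y_ky_lp>0$. By Lemma 2, $Q_{kl}$ has at most one positive eigenvalue. Lemma 1 gives $Q_{kl}(z,z)\le0$. By (3), $Q_{kl}(a_k,a_k)=T_{lk}$ and $Q_{kl}(a_l,a_l)=T_{kl}$, so this reads
$$y_k^2T_{lk}-2y_ky_lp+y_l^2T_{kl}\le0 .$$
Divide by $y_ky_l$:
$$T_{kl}\frac{y_l}{y_k}+T_{lk}\frac{y_k}{y_l}\le2p. \tag{6}$$

**Step 5: sum.** Since $\sum_lT_{kl}y_l=\rho y_k$ for each $k$,
$$n\rho=\sum_k\frac1{y_k}\sum_lT_{kl}y_l=\sum_kT_{kk}+\sum_{k<l}\Bigl(T_{kl}\frac{y_l}{y_k}+T_{lk}\frac{y_k}{y_l}\Bigr)\le np+\frac{n(n-1)}2\cdot2p=n^2p .$$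
Hence $\rho\le np$. $\square$

In example (4), the vector $y=(\alpha,1,1)$ with $\alpha=\frac{\sqrt7-1}2$ is the Perron vector: for $16T$ with eigenvalue $\lambda$ the equations are $4\alpha+6=\lambda\alpha$ and $4\alpha+8=\lambda$, which lead to $2\alpha^2+2\alpha-3=0$. So $\rho(T)=\frac{6+2\sqrt7}{16}\approx\frac{11.29}{16}$, below $np=\frac{12}{16}$ and above the smallest column sum $\frac{11}{16}$.

## From the spectral radius to the minimum

**Theorem 2 (Merris' conjecture).** If $A\ge0$ has all row sums $\ge1$ (in particular if $A\in\Omega_n$), then $\min_i\sum_j\operatorname{per}A(j|i)\le n\operatorname{per}(A)$.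

**Proof.** Let $m=\min_is_i\ge0$. By (2), the $j$-th column sum of $T$ is
$$\sum_kT_{kj}=\sum_ia_{ji}s_i\ge m\sum_ia_{ji}\ge m .$$
So $m\le\rho(T)\le n\operatorname{per}(A)$, by the second fact recalled above and Theorem 1. $\square$

This settles the conjecture affirmatively. If $A\in\Omega_n$, then $A^{\mathsf T}\in\Omega_n$ too, and applying the theorem to $A^{\mathsf T}$ gives the version with rows, $n\operatorname{per}(A)\ge\min_j\sum_i\operatorname{per}A(j|i)$.

## Equality in the spectral inequality

When is $\rho(T)=np$? Assume $n\ge2$ and $(\ast)$, and keep the notation of the proof of Theorem 1. If $\rho=np$, then all the inequalities (6) are equalities, so $Q_{kl}(b_k-b_l,b_k-b_l)=0$ for all $k\ne l$. The second part of Lemma 1 gives $Q_{kl}(b_k-b_l,\cdot)=0$. Evaluate at $e_i$ using (3): $y_kC_{li}=y_lC_{ki}$ for all $k,l,i$. So $C_{ki}/y_k$ does not depend on $k$, and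
$$C_{ki}=y_k\gamma_i\qquad\text{for some }\gamma_i>0. \tag{7}$$
Conversely, suppose (7) holds with some $y>0$. Then $T_{kj}=y_k\sum_ia_{ji}\gamma_i$, and taking $k=j$ gives $p=y_j\sum_ia_{ji}\gamma_i$. So $T_{kj}=p\,y_k/y_j$, hence $Ty=np\,y$ and $\rho(T)=np$.

If $\rho=np$ and $A$ is entrywise positive, more is true. The forms $Q_{kl}$ are then nonsingular by Lemma 2, so $b_k=b_l$ for all $k,l$. All rows are proportional, and $A$ has rank one.

## Fully indecomposable blocks and equality in $\Omega_n$

**Definition.** A nonnegative $n\times n$ matrix with $n\ge2$ is fully indecomposable if it has no $r\times s$ zero submatrix with $r,s\ge1$ and $r+s=n$. A $1\times1$ matrix is fully indecomposable if its entry is nonzero.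

For example $J_2$ is fully indecomposable, while $\begin{pmatrix}1&1\\0&1\end{pmatrix}$ is not, because its zero is a $1\times1$ zero submatrix and $1+1=2$.

We need two standard facts, for which see H. Minc, *Permanents*, Addison–Wesley 1978; the proofs are short.

**Fact A.** A doubly stochastic matrix is, up to row and column permutations, a direct sum of fully indecomposable doubly stochastic matrices.

**Proof.** Induct on $n$. If $A\in\Omega_n$ is not fully indecomposable, then $n\ge2$, and after permutations $A=\begin{pmatrix}B&0\\F&E\end{pmatrix}$ with zero block of size $r\times s$, $r+s=n$. So $B$ is $r\times r$ and $E$ is $s\times s$. The entries of $B$ sum to $r$, by its rows. The first $r$ columns of $A$ also sum to $r$ in total, so $F=0$. Then $B$ and $E$ are doubly stochastic, and the induction hypothesis applies to both. $\square$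

**Fact B.** For $n\ge2$, a fully indecomposable nonnegative matrix satisfies $(\ast)$.

**Proof.** By the Frobenius–König theorem, an $N\times N$ nonnegative matrix has permanent $0$ if and only if it has an $r\times s$ zero submatrix with $r,s\ge1$ and $r+s=N+1$. If $\operatorname{per}A(k|i)=0$, apply this with $N=n-1$: $A$ has an $r\times s$ zero submatrix with $r+s=n$, which is excluded. $\square$

**Theorem 3.** Let $A\in\Omega_n$.

- (a) Equality holds in Merris' inequality iff $\operatorname{per}A(j|i)=\operatorname{per}A$ for all $i,j$.
- (b) If all entries of $A$ are positive, equality holds iff $A=J_n$.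
- (c) If $A$ is, up to row and column permutations, a direct sum of fully indecomposable blocks of sizes $n_1,\dots,n_r$, then $\min_i\sum_j\operatorname{per}A(j|i)\le(\min_tn_t)\operatorname{per}(A)$.

Row and column permutations leave $\operatorname{per}A$ unchanged and only permute the cofactors and the $s_i$, so they affect none of the statements. We prove (c) first, because (a) uses it.

**Proof of (c): compute $s_i$ block by block.** Let $A=A_1\oplus\dots\oplus A_r$ with $A_t$ of size $n_t$; each $A_t$ is doubly stochastic because $A$ is. Let column $i$ lie in block $t$. If row $k$ is not in block $t$, then in $A(k|i)$ the $n_t$ rows of block $t$ are supported on only $n_t-1$ columns, so $C_{ki}=0$. If row $k$ is in block $t$, then $C_{ki}$ is the corresponding cofactor of $A_t$ times $\prod_{t'\ne t}\operatorname{per}A_{t'}$. Hence, with $s_i(A_t)$ denoting the corresponding column sum of cofactors of $A_t$,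
$$s_i=s_i(A_t)\prod_{t'\ne t}\operatorname{per}A_{t'} .$$
Theorem 2 for $A_t$ says $\min_{i\in t}s_i(A_t)\le n_t\operatorname{per}A_t$. Therefore $\min_{i\in t}s_i\le n_t\operatorname{per}(A)$. Minimize over $t$. $\square$

**Proof of (a).** If all cofactors equal $p$, then every $s_i=np$ and equality holds. Conversely, suppose $m=\min_is_i=np$.

**Step 1: show that $A$ is fully indecomposable.** By Birkhoff's theorem $A$ is a convex combination of permutation matrices, so some product $\prod_ka_{k\sigma(k)}$ is positive and $p>0$. By Fact A, $A$ is up to permutations a direct sum of $r$ fully indecomposable blocks. If $r\ge2$, then $\min_tn_t<n$, and (c) gives $m\le(\min_tn_t)p<np$, a contradiction. So $r=1$. If $n=1$, then $A=(1)$ and the claim is $1=1$. Let $n\ge2$; by Fact B, $(\ast)$ holds.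

**Step 2: express $\rho$ as a weighted average of the $s_i$.** Let $y>0$ be the Perron vector of $T$ with $\sum_ky_k=1$, and put $x=A^{\mathsf T}y$. Then $x>0$, because no column of $A$ is zero, and $\sum_ix_i=\sum_ky_k\sum_ia_{ki}=1$. Since $s_i=(\mathbf 1^{\mathsf T}C)_i$,
$$\sum_ix_is_i=\mathbf 1^{\mathsf T}CA^{\mathsf T}y=\mathbf 1^{\mathsf T}Ty=\rho. \tag{8}$$
By Theorem 1, $\rho\le np=m$. But the left side of (8) is an average, with positive weights, of numbers $s_i\ge m$. So all $s_i=m$, and $\rho=m=np$.

**Step 3: find the cofactors.** Since $\rho=np$, (7) holds. Then $s_i=\gamma_i\sum_ky_k=\gamma_i$, so all $\gamma_i$ equal one number $\gamma$. For every $k$, expansion along row $k$ gives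
$$p=\sum_ia_{ki}C_{ki}=y_k\gamma\sum_ia_{ki}=y_k\gamma .$$
Hence $C_{ki}=y_k\gamma=p$ for all $k,i$. $\square$

**Proof of (b).** We saw at the start that $J_n$ gives equality. Conversely, let $A>0$ and $m=np$. For $n=1$, $A=(1)=J_1$. For $n\ge2$, the proof of Theorem 2 gives $m\le\rho\le np=m$, so $\rho=np$. Since $A$ is positive, $(\ast)$ holds, and the equality discussion shows that the rows of $A$ are proportional. Each row sums to $1$, so the rows are equal. Thus each column is constant with sum $1$, and $A=J_n$. $\square$

**Remark (positivity in (b)).** Positivity cannot be dropped. Let $n\ge3$ and $A=\frac12(I+P)$ with $P$ the permutation matrix of an $n$-cycle. The bipartite graph of the nonzero entries is a cycle with $2n$ vertices, which has two perfect matchings, so $\operatorname{per}A=2\cdot2^{-n}=2^{-(n-1)}$. Row and column vertices alternate along the cycle. Deleting one of each leaves paths with an even number of vertices (one may be empty), and such a path has exactly one perfect matching. So $\operatorname{per}A(k|i)=2^{-(n-1)}=\operatorname{per}A$ for all $k,i$, and equality holds although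 $A\ne J_n$.

**Remark (a weighted average that does work).** Identity (8) did not use the assumption $m=np$. So for every fully indecomposable $A\in\Omega_n$ the particular weights $x=A^{\mathsf T}y$, with $y$ the Perron vector of $T$ and $\sum_ky_k=1$, satisfy $\sum_ix_is_i=\rho(T)\le n\operatorname{per}(A)$ (for $n=1$ trivially). By Proposition 4, on the other hand, the bound $n\operatorname{per}(A)$ fails for the uniform weights $1/n$ on some matrices in $\Omega_n$.
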